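\title{A semigroup $S$ for which $M(\beta S)$ is weakly amenable and $\ell^1(S)$ is not}

\begin{abstract}
We construct an explicit countable monoid $S$ with zero such that the second dual
$M(\beta S)$ of the semigroup algebra $\ell^1(S)$, with the first Arens product, is weakly
amenable, while $\ell^1(S)$ is not. The non-inner derivation on $\ell^1(S)$ comes from a trace
on a square-zero ideal, and the first Arens product produces elements of $M(\beta S)$ that
destroy every such trace. We also show that the second Arens product behaves differently for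
the same $S$, that examples exist in every infinite cardinality, and that no example is weakly
cancellative.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a Banach algebra. Its dual space $A'$ is a Banach $A$-bimodule under
$\langle a\cdot\lambda,b\rangle=\lambda(ba)$ and $\langle\lambda\cdot a,b\rangle=\lambda(ab)$.
A \emph{derivation} $D\colon A\to A'$ is a linear map with
$D(ab)=a\cdot D(b)+D(a)\cdot b$; all derivations in this paper are norm-continuous. Each
$\lambda\in A'$ gives the \emph{inner} derivation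
$\operatorname{ad}_\lambda(a)=a\cdot\lambda-\lambda\cdot a$, and $A$ is \emph{weakly amenable}
if every derivation $A\to A'$ is inner. We regard $D$ as the bounded bilinear form
$D(a,b)=\langle D(a),b\rangle$. The derivation identity and the inner derivations then read
\begin{equation}\label{eq:der}
D(ab,c)=D(b,ca)+D(a,bc),\qquad \operatorname{ad}_\lambda(a,b)=\lambda(ba-ab).
\end{equation}

For a discrete semigroup $S$, the semigroup algebra $\ell^1(S)$ is the Banach space
$\ell^1(S)$ with the product determined by $\delta_s\star\delta_t=\delta_{st}$. The smallest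
instructive case is the commutative monoid $\{e,y,o\}$ with identity $e$, zero $o$ and $y^2=o$.
All inner derivations vanish, by commutativity. The form with $D(\delta_y,\delta_e)=1$ and
$D(\delta_s,\delta_r)=0$ for the other pairs satisfies \eqref{eq:der}: both sides of
$D(\delta_{st},\delta_r)=D(\delta_t,\delta_{rs})+D(\delta_s,\delta_{tr})$ equal $1$ when
$r=e$ and $\{s,t\}=\{e,y\}$, and $0$ otherwise. So this three-dimensional algebra is not weakly
amenable. Every non-inner derivation constructed in this paper has the same shape.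

The second dual $A''$ carries two products that extend the product of $A$. For
$\mu,\nu\in A''$ take bounded nets $(a_\alpha)$, $(b_\beta)$ in $A$ that converge to $\mu$ and
$\nu$ in the weak* topology. The \emph{first} and \emph{second Arens products} are the iterated
weak* limits
\[
\mu\,\square\,\nu=\lim_\alpha\lim_\beta a_\alpha b_\beta,\qquad
\mu\,\Diamond\,\nu=\lim_\beta\lim_\alpha a_\alpha b_\beta .
\]
They do not depend on the nets, and each makes $A''$ a Banach algebra containing $A$ as a
closed subalgebra. For $A=\ell^1(S)$ we have $A'=\ell^\infty(S)=C(\beta S)$, where $\beta S$ is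
the Stone--\v{C}ech compactification of $S$, so $A''$ is the space $M(\beta S)$ of complex
regular Borel measures on $\beta S$. The following question is posed in \cite{BAS}.

\medskip
\noindent\textbf{Question.} \emph{Is there a semigroup $S$ such that $(M(\beta S),\square)$ is
weakly amenable, but $\ell^1(S)$ is not weakly amenable?}
\medskip

One would first guess that there is none. A derivation $D\colon A\to A'$ has a second adjoint
$D''\colon A''\to(A'')'$ that extends it. If $D''$ is a derivation of $(A'',\square)$ and
$A''$ is weakly amenable, then $D''=\operatorname{ad}_\Lambda$ for some $\Lambda$, and $D$ is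
implemented by $\Lambda|_A$. To test whether $D''$ is a derivation, let $a,b,c$ run through
bounded nets with weak* limits $\mu,\nu,\kappa$, note that
$D''(\mu,\kappa)=\lim_a\lim_cD(a,c)$, and apply $\lim_a\lim_b\lim_c$ to \eqref{eq:der}. The
terms $D(ab,c)$ and $D(a,bc)$ tend to $D''(\mu\,\square\,\nu,\kappa)$ and
$D''(\mu,\nu\,\square\,\kappa)$. But
$D''(\nu,\kappa\,\square\,\mu)=\lim_b\lim_c\lim_aD(b,ca)$, with the limits in a different
order. The argument breaks exactly here, and our example exploits this change of order.

\begin{theorem}\label{thm:main}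
The semigroup $S$ of Definition~\ref{def:S} is a countable monoid with zero,
$(M(\beta S),\square)$ is weakly amenable, and $\ell^1(S)$ is not weakly amenable.
\end{theorem}

So the answer to the question is yes. A semigroup is \emph{weakly cancellative} if the sets
$\{u:su=t\}$ and $\{u:us=t\}$ are finite for all $s,t$.

\begin{theorem}\label{thm:comp}
\begin{itemize}
\item[(a)] For the semigroup $S$ of Theorem~\ref{thm:main}, the algebra
$(M(\beta S),\Diamond)$ is not weakly amenable.
\item[(b)] For a cardinal $\kappa$ there is a semigroup of cardinality $\kappa$ with the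
property in the question if and only if $\kappa$ is infinite; for infinite $\kappa$ it can be
taken to be a monoid.
\item[(c)] No weakly cancellative semigroup has the property in the question.
\end{itemize}
\end{theorem}

Section~\ref{sec:general} contains the general lemmas on derivations, and
Section~\ref{sec:arens} the rules for computing Arens products in $M(\beta S)$.
Section~\ref{sec:S} shows the main idea on a small commutative semigroup, explains what must be
added to it, defines $S$ and treats $\ell^1(S)$. Sections~\ref{sec:A} and~\ref{sec:WA} describe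
$M(\beta S)$ and prove that it is weakly amenable. Theorem~\ref{thm:comp} is proved in
Section~\ref{sec:comp}.

Throughout, $\omega=\{0,1,2,\dots\}$, $\omega^*=\beta\omega\setminus\omega$ and
$m\vee k=\max(m,k)$. For a condition $\mathrm C$, the symbol $[\mathrm C]$ is $1$ if
$\mathrm C$ holds and $0$ otherwise.

\section{Derivations into dual modules}\label{sec:general}

Our source of non-inner derivations is a trace on a square-zero ideal. If
$A=B\oplus Y$ with $B$ a subalgebra and $Y$ an ideal, we call $G\in Y'$ a \emph{trace over $B$}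
if $G(bx)=G(xb)$ for all $b\in B$, $x\in Y$.

\begin{lemma}\label{lem:trace}
Let $A$ be a Banach algebra with identity $e$, and let $A=B\oplus Y$ with $B$ a closed
subalgebra and $Y$ a closed ideal such that $YY=0$. Let $\pi\colon A\to Y$ be the projection
along $B$, and let $G\in Y'$ be a trace over $B$. Then $D(a,c)=G(\pi(a)c)$ is a derivation
$A\to A'$ with $D(x,e)=G(x)$ for $x\in Y$.
\end{lemma}

\begin{proof}
Let $a=b+x$ and $a'=b'+x'$ with $b,b'\in B$ and $x,x'\in Y$. Since $xx'=0$, we have
$\pi(aa')=xb'+bx'=\pi(a)a'+a\pi(a')$. Since $YY=0$, the identity $G(az)=G(za)$ holds for all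
$a\in A$, $z\in Y$. With $z=\pi(a')c$,
\[
D(aa',c)=G(\pi(a)a'c)+G(a\pi(a')c)=D(a,a'c)+G(\pi(a')ca)=D(a,a'c)+D(a',ca).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:pull}
Let $\theta\colon A\to C$ be a continuous homomorphism of Banach algebras and $D\colon C\to C'$
a derivation. Then $(a,b)\mapsto D(\theta a,\theta b)$ is a derivation $A\to A'$. If $A$ has an
identity $e$ and $D(\theta a,\theta e)\ne0$ for some $a\in A$, this derivation is not inner.
\end{lemma}

\begin{proof}
Apply \eqref{eq:der} to $\theta a,\theta b,\theta c$. For the second claim,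
$\operatorname{ad}_\lambda(a,e)=\lambda(ea-ae)=0$.
\end{proof}

The remaining lemmas work in the other direction.

\begin{lemma}\label{lem:ideal}
Let $I$ be a closed ideal of a Banach algebra $A$. If $I$ and $A/I$ are weakly amenable, then
so is $A$.
\end{lemma}

\begin{proof}
First, the products $ij$ ($i,j\in I$) span a dense subspace of $I$. Indeed, if $\varphi\in I'$
vanishes on all products, then $(i,j)\mapsto\varphi(i)\varphi(j)$ satisfies \eqref{eq:der}, all
three terms being $0$. So it is inner, and $\varphi(i)^2=\lambda(ii-ii)=0$. Thus $\varphi=0$,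
and the Hahn--Banach theorem gives the density.

Let $D\colon A\to A'$ be a derivation. Its restriction to $I\times I$ is a derivation
$I\to I'$, hence implemented by a functional on $I$. Extend this functional to $A$ and subtract
the inner derivation it defines; now $D(i,j)=0$ for $i,j\in I$. For $a\in A$ we get
$D(ij,a)=D(j,ai)+D(i,ja)=0$, so $D(I,A)=0$ by density. Then
$0=D(ai,j)=D(i,ja)+D(a,ij)=D(a,ij)$, so $D(A,I)=0$. Hence $D$ induces a derivation
$A/I\to(A/I)'$. It is implemented by a functional on $A/I$, and the composition of this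
functional with the quotient map implements $D$.
\end{proof}

For a Banach $A$-bimodule $X$, the dual $X'$ is a bimodule by the same formulas as $A'$. A
derivation $\delta\colon A\to X'$ is a bounded bilinear form on $A\times X$ with
$\delta(ab,x)=\delta(b,xa)+\delta(a,bx)$, and it is inner if $\delta(a,x)=\lambda(xa-ax)$ for
some $\lambda\in X'$. We say that $X$ is the \emph{$\ell^1$-direct sum} of closed subspaces
$X_n$ if every $x\in X$ is uniquely a norm-convergent sum $\sum x_n$ with $x_n\in X_n$, and
$\|x\|=\sum\|x_n\|$. An identity between bounded linear or bilinear expressions holds on $X$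
once it holds on the summands; we use this without further comment.

The next lemma treats modules on which $A$ acts from the left by scalars. The right action may
be arbitrary.

\begin{lemma}\label{lem:scalar}
Let $X$ be a Banach $A$-bimodule that is the $\ell^1$-direct sum of closed sub-bimodules $X_n$.
Suppose there are $\chi_n\in A'$ and a bounded family of elements $c_n\in A$ such that
\[
ax=\chi_n(a)x\quad(x\in X_n),\qquad ac_n=\chi_n(a)c_n,\qquad\chi_n(c_n)=1
\]
for all $a\in A$ and all $n$. Then every derivation $\delta\colon A\to X'$ is inner.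
\end{lemma}

\begin{proof}
Put $\lambda(x)=-\sum_n\delta(c_n,x_n)$. Then
$|\lambda(x)|\le\|\delta\|\sup_n\|c_n\|\,\|x\|$. For $x\in X_n$ we have $c_nx=x$, so
\[
\delta(c_n,ax)=\chi_n(a)\delta(c_n,x)=\delta(ac_n,x)=\delta(c_n,xa)+\delta(a,x).
\]
Since $ax,xa\in X_n$, this says $\delta(a,x)=\lambda(xa)-\lambda(ax)$.
\end{proof}

\begin{corollary}\label{cor:rightzero}
Let $I$ be a Banach algebra and $0\ne\varphi\in I'$ with $ab=\varphi(a)b$ for all $a,b\in I$.
Then $I$ is weakly amenable.
\end{corollary}

\begin{proof}
Apply Lemma~\ref{lem:scalar} with the single summand $X=I$, $\chi=\varphi$ and any $c$ with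
$\varphi(c)=1$.
\end{proof}

Finally, the kernel $\ker D=\{u\in A:D(u)=0\}$ of a derivation $D\colon A\to A'$ is a closed
subalgebra, and by \eqref{eq:der} its elements can be moved from one argument to the other:
\begin{equation}\label{eq:move}
D(ua,b)=D(a,bu),\qquad D(au,b)=D(a,ub)\qquad(u\in\ker D,\ a,b\in A).
\end{equation}

\section{Computing Arens products in $M(\beta S)$}\label{sec:arens}

Let $S$ be a discrete semigroup. Recall that $\beta S$ is a compact Hausdorff space containing
$S$ as a dense set of isolated points, and that every map from $S$ to a compact Hausdorff space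
extends uniquely to a continuous map on $\beta S$. For $E\subset S$, the closure $\overline E$
is clopen, it is a copy of $\beta E$, and $\beta S$ is the disjoint union of $\overline E$ and
$\overline{S\setminus E}$. Every clopen set $U$ equals $\overline{U\cap S}$. We identify
$M(\beta E)$ with the space $M(\overline E)$ of measures concentrated on $\overline E$. It is
weak*-closed, and the span of $\{\delta_s:s\in E\}$ is weak*-dense in it. Push-forward of
measures under a continuous map is weak*-continuous.

\medskip\noindent\textbf{Coordinates.} Let $\rho\colon E\to\omega$ be a map, extended to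
$\rho\colon\overline E\to\beta\omega$. For $n\in\omega$ the set $\rho^{-1}(n)$ is clopen, so it
is the closure of $\{s\in E:\rho(s)=n\}$. A point with $\rho\in\omega^*$ is not in the closure
of $\{\rho<k\}$, while $\rho\notin\{0,\dots,k-1\}$ on the closure of $\{\rho\ge k\}$.
Therefore, by countable additivity,
\begin{equation}\label{eq:coord}
\rho^{-1}(\omega^*)=\bigcap_{k}\overline{\{s\in E:\rho(s)\ge k\}},\qquad
M(\overline E)=\bigoplus_{n\in\omega}M(\rho^{-1}(n))\oplus M(\rho^{-1}(\omega^*)),
\end{equation}
the sum being an $\ell^1$-direct sum.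

\medskip\noindent\textbf{Products.} We use three properties.
\begin{itemize}
\item[(A1)] The map $\mu\mapsto\mu\,\square\,\nu$ is weak*-continuous for each $\nu$, and
$\nu\mapsto\mu\,\Diamond\,\nu$ is weak*-continuous for each $\mu$.
\item[(A2)] For $s\in S$, the measure $\delta_s\,\square\,\nu=\delta_s\,\Diamond\,\nu$ is the
push-forward of $\nu$ under the continuous extension of $u\mapsto su$, and
$\nu\,\square\,\delta_s=\nu\,\Diamond\,\delta_s$ is the push-forward under the extension of
$u\mapsto us$.
\item[(A3)] If $E_1E_2\subset E_3$, then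
$M(\overline{E_1})\,\square\,M(\overline{E_2})\subset M(\overline{E_3})$, and the same holds
for $\Diamond$.
\end{itemize}
Property (A1) is the standard one-sided continuity of the Arens products. In (A2) one of the
two nets in the definition is constant, so only one limit remains, and the push-forward is
weak*-continuous and gives the right value at each $\delta_u$. For (A3), left translation by
$s\in E_1$ maps $\overline{E_2}$ into $\overline{E_3}$, so
$\delta_s\,\square\,\nu\in M(\overline{E_3})$ for $\nu\in M(\overline{E_2})$; now (A1) applies,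
because $M(\overline{E_3})$ is weak*-closed. For $\Diamond$ start with right translation by
$s\in E_2$.

A product $\mu\,\square\,\nu$ is thus found in two moves. First take $\mu=\delta_s$ and describe
left translation by $s$ on a set $E\subset S$ whose closure carries $\nu$; two continuous maps
that agree on $E$ agree on $\overline E$. Then pass to general $\mu$ by (A1), provided that the
proposed formula is linear and weak*-continuous in $\mu$.

\medskip\noindent\textbf{Removing a zero.} Suppose that $S$ has a zero $o$. Translation by $o$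
is constant, so by (A2) both products of $\delta_o$ and $\mu$ equal $\mu(\beta S)\delta_o$, and
$\mathbb C\delta_o$ is a closed ideal of $\ell^1(S)$ and of $M(\beta S)$ for either product.
Since $o$ is isolated, the quotients are the Banach spaces $\ell^1(S\setminus\{o\})$ and
$M(\beta S\setminus\{o\})$, and the quotient maps delete the mass at $o$. We call them the
\emph{contracted} algebras. In them we write $s$ for $\delta_s$ and $o=0$, and we write the
product induced by $\star$ or $\square$ as juxtaposition. The space $M(\beta S\setminus\{o\})$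
is the dual of $C(\beta S\setminus\{o\})$ and the quotient map is weak*-continuous. So
(A1)--(A3) hold in the contracted algebra, with the mass at $o$ deleted in (A2) and with the
hypothesis $E_1E_2\subset E_3\cup\{o\}$ in (A3).

\section{The semigroup}\label{sec:S}

By Lemma~\ref{lem:trace} we want a monoid with an ideal $Y\cup\{o\}$, $YY=\{o\}$, such that
$sx\ne o$ exactly when $xs\ne o$ ($x\in Y$). Then the sum of the coefficients is a trace on
$\ell^1(Y)$. In the second dual, all traces on $M(\beta Y)$ must disappear. The following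
example shows how the order of limits can kill a trace, and what remains to be done. From now
on $q$ is a fixed point of $\omega^*$.

\begin{example}\label{ex:first}
Let $S_1=\{t_m\}_{m\in\omega}\cup\{y_j\}_{j\in\omega}\cup\{o\}$ be the commutative monoid with
zero $o$ and
\[
t_mt_k=t_{m\vee k},\qquad t_my_j=y_jt_m=\begin{cases}y_j&(m\le j),\\ o&(m>j),\end{cases}
\qquad y_jy_k=o .
\]
By commutativity the sum of the coefficients is a trace on $\ell^1(\{y_j\})$, so
Lemmas~\ref{lem:trace} and~\ref{lem:pull} show that $\ell^1(S_1)$ is not weakly amenable. In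
the contracted second dual let $t_\mu$ and $y_\nu$ be the images of $\mu,\nu\in M(\beta\omega)$
under $m\mapsto t_m$ and $j\mapsto y_j$, and let $t_q=t_{\delta_q}$. Let $\nu\in M(\omega^*)$.
Translation by $t_m$ fixes $y_j$ for $j\ge m$, so $t_my_\nu=y_\nu$, and
$t_\mu y_\nu=\mu(\beta\omega)y_\nu$ by (A1). Translation by $y_j$ sends $t_m$ to $o$ for $m>j$,
so $y_jt_\mu=0$ for $\mu\in M(\omega^*)$, and $y_\nu t_\mu=0$ by (A1). In particular
\[
t_qy_\nu=y_\nu,\qquad y_\nu t_q=0 .
\]
For $\nu=\delta_q$ these are the two iterated limits of $t_my_j$. Every trace $G$ therefore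
satisfies $G(y_\nu)=G(t_qy_\nu)=G(y_\nu t_q)=0$. The total mass, which is the weak*-continuous
extension of the trace on $\ell^1$, is no longer a trace.

One trace survives, namely $G(x)=\sum_jx(\{y_j\})$. Indeed,
$t_\mu y_j=y_jt_\mu=\mu(\{0,\dots,j\})y_j$ by (A2), and for $\nu\in M(\omega^*)$ both
$t_\mu y_\nu$ and $y_\nu t_\mu$ are multiples of $y_\nu$ (recall $y_\nu t_m=y_\nu$), on which
$G$ vanishes. So $M(\beta S_1)$ is not weakly amenable either.
\end{example}

The surviving trace lives on the isolated points, and no product leads from the measures at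
infinity back to them. To create such products, add elements $f_n$ with $f_ny_j=y_n$ for
$j\ge n$. Then $f_ny_q=y_n$, and a trace gives $G(y_n)=G(f_ny_q)=G(y_qf_n)$, which is $0$ if
$y_qf_n$ stays at infinity. But the trace on $\ell^1$ has to be preserved, and this forces a
second index. Let $n<m\le j$. We need $y_jf_n\ne o$, since $f_ny_j\ne o$. We need
$y_jt_mf_n=o$, since $t_mf_ny_j=t_my_n=o$. Hence $y_jt_m\ne y_j$: the element $y_jt_m$ must
remember $m$. So we replace $y_j$ by elements $y(j,i)$, $i\le j$, with $y(j,0)$ in the role of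
$y_j$ and $y(j,i)=y(j,0)t_i$, and we add the products $a(n,l)=f_nt_l$.

\begin{definition}\label{def:S}
Let $T=\{t_m:m\in\omega\}$, $N=\{a(n,l):n\le l\}$, $Y=\{y(j,i):i\le j\}$, with all indices in
$\omega$, and let $S=T\cup N\cup Y\cup\{o\}$. The element $o$ is a zero, $YY=\{o\}$, and, with
the convention $1\cdot s=s$ and $0\cdot s=o$,
\begin{align*}
t_m\,t_k&=t_{m\vee k}, & a(n,l)\,a(n',l')&=[l\le n']\,a(n,l'),\\
t_m\,a(n,l)&=[m\le n]\,a(n,l), & a(n,l)\,t_m&=a(n,l\vee m),\\
t_m\,y(j,i)&=[m\le j]\,y(j,i), & y(j,i)\,t_m&=[m\le j]\,y(j,i\vee m),\\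
a(n,l)\,y(j,i)&=[i\le n][l\le j]\,y(n,i), & y(j,i)\,a(n,l)&=[i\le n][l\le j]\,y(j,l).
\end{align*}
We put $f_n=a(n,n)$. The first index of $a(n,l)$ or $y(j,i)$ is its \emph{row}, the second its
\emph{column}.
\end{definition}

\begin{proposition}\label{prop:assoc}
$S$ is a countable monoid with identity $t_0$ and zero $o$.
\end{proposition}

\begin{proof}
We realize $S$ inside an associative algebra. Let $V$ be a vector space with basis
$(z_j)_{j\in\omega}$, and let $u_i$ be the functional with $u_i(z_j)=[i\le j]$. The $u_i$ are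
linearly independent: if $\sum c_iu_i=0$, evaluation at $z_0,z_1,\dots$ gives
$c_0=0$, $c_1=0,\dots$ in turn. Hence the operators $z_j\otimes u_i\colon v\mapsto u_i(v)z_j$
($i,j\in\omega$) are linearly independent. Let $t_m$ be the operator $z_j\mapsto[m\le j]z_j$.
Then $t_mt_k=t_{m\vee k}$, $u_i\circ t_m=u_{i\vee m}$, and
\begin{equation}\label{eq:ops}
\begin{gathered}
t_m(z_j\otimes u_i)=[m\le j]\,z_j\otimes u_i,\qquad
(z_j\otimes u_i)t_m=z_j\otimes u_{i\vee m},\\
(z_n\otimes u_l)(z_j\otimes u_i)=[l\le j]\,z_n\otimes u_i .
\end{gathered}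
\end{equation}
Put $a(n,l)=z_n\otimes u_l$ for $n\le l$. The operators $t_m$, of infinite rank, and $a(n,l)$,
of rank one, are nonzero and pairwise distinct, and by \eqref{eq:ops} they compose as in the
first two lines of the table, with $o=0$; note that $n\le l\le n'\le l'$ when
$a(n,l)a(n',l')\ne0$. Let $L$ be their span, an algebra.

Let $W$ be the span of all $z_j\otimes u_i$, an $L$-bimodule under composition, and let $W_0$
be the span of those with $j<i$. Then $W_0$ is a sub-bimodule. For $j<i$, the products with
$t_m$ are multiples of $z_j\otimes u_i$ and of $z_j\otimes u_{i\vee m}$, and $j<i\vee m$. Next,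
$a(n,l)(z_j\otimes u_i)=[l\le j]\,z_n\otimes u_i$, with $n\le l\le j<i$ if it is nonzero.
Finally $(z_j\otimes u_i)a(n,l)=[i\le n]\,z_j\otimes u_l$, with $j<i\le n\le l$ if it is
nonzero.

For $i\le j$ let $y(j,i)$ be the class of $z_j\otimes u_i$ in $W/W_0$; these classes form a
basis. For $i\le j$, the class of $z_j\otimes u_{i\vee m}$ is nonzero exactly when $m\le j$,
that of $z_n\otimes u_i$ exactly when $i\le n$, and that of $z_j\otimes u_l$ exactly when
$l\le j$. So \eqref{eq:ops} gives the last two lines of the table. Thus $S$ is a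
multiplicatively closed subset of the associative algebra $L\oplus W/W_0$ with product
$(a,w)(a',w')=(aa',aw'+wa')$, and $t_0$ is the identity of this algebra.
\end{proof}

The table shows that $T$ and $T\cup N\cup\{o\}$ are subsemigroups and that $Y\cup\{o\}$ and
$N\cup Y\cup\{o\}$ are ideals. The semigroup of Example~\ref{ex:first} reappears as
$T\cup\{y(j,j):j\in\omega\}\cup\{o\}$.

\begin{proposition}\label{prop:l1}
There is a derivation $D_0\colon\ell^1(S)\to\ell^1(S)'$ with
$D_0(\delta_{y(0,0)},\delta_{t_0})=1$. Consequently $\ell^1(S)$ is not weakly amenable.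
\end{proposition}

\begin{proof}
The contracted algebra is $\ell^1(T\cup N)\oplus\ell^1(Y)$, the sum of a closed subalgebra and
a closed ideal with zero product. Let $G\in\ell^1(Y)'$ be the sum of the coefficients. For
$x=y(j,i)$ the table gives
\begin{equation}\label{eq:T}
G(t_mx)=[m\le j]=G(xt_m),\qquad G(a(n,l)x)=[i\le n][l\le j]=G(x\,a(n,l)).
\end{equation}
So $G$ is a trace over $\ell^1(T\cup N)$, and $G(y(0,0))=1$. Let $D_0$ be the derivation of
Lemma~\ref{lem:trace}, pulled back to $\ell^1(S)$ by Lemma~\ref{lem:pull}.
\end{proof}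

Explicitly, $D_0(\delta_s,\delta_r)=[s\in Y]\,[sr\in Y]$.

\section{The contracted second dual}\label{sec:A}

Let $\mathfrak A=(M(\beta S),\square)/\mathbb C\delta_o$ for the semigroup $S$ of
Definition~\ref{def:S}. As an $\ell^1$-direct sum,
\[
\mathfrak A=\mathcal T\oplus\mathcal N\oplus\mathcal Y,\qquad
\mathcal T=M(\overline T),\quad\mathcal N=M(\overline N),\quad\mathcal Y=M(\overline Y).
\]
By (A2), $e=t_0$ is the identity of $\mathfrak A$. By (A3), $\mathcal T$ and
$\mathfrak B=\mathcal T\oplus\mathcal N$ are closed subalgebras, $\mathcal N$ is an ideal of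
$\mathfrak B$, $\mathcal Y$ is an ideal of $\mathfrak A$, and $\mathcal Y\mathcal Y=0$. Every
element of $\mathcal T$ is $t_\mu$, the image of a unique $\mu\in M(\beta\omega)$ under
$m\mapsto t_m$.

\subsection*{Rows and columns}
The row and the column extend to continuous maps from $\overline N$ and $\overline Y$ to
$\beta\omega$. For $n\in\omega$ let $\mathcal N_n$ and $\mathcal Y_n$ be the spaces of measures
on the points of row $n$, and let $\mathcal N_\infty$ and $\mathcal Y_\infty$ be the spaces of
measures on the points with row in $\omega^*$. By \eqref{eq:coord},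
$\mathcal N=\bigoplus_{n\le\infty}\mathcal N_n$ and
$\mathcal Y=\bigoplus_{n\le\infty}\mathcal Y_n$ are $\ell^1$-direct sums.

For $n<\infty$ we have $\mathcal N_n=f_n\mathcal T$. Indeed, left translation by $f_n$ sends
$t_m$ to $a(n,n\vee m)$, so it maps $T$ into row $n$ and $\{t_m:m\ge n\}$ bijectively onto row
$n$; the extension of this bijection is a homeomorphism of the closures. In $N$ each column is
finite, so every point of $\overline N\setminus N$ has its column in $\omega^*$.

In $Y$ each row is finite, so $\mathcal Y_j=\operatorname{span}\{y(j,i):i\le j\}$ for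
$j<\infty$ and $\mathcal Y_\infty=M(\overline Y\setminus Y)$. We split $\mathcal Y_\infty$ by
columns. The points of column $i\in\omega$ form the closure of $\{y(j,i):j\ge i\}$, a copy of
$\beta\{j:j\ge i\}$, and those outside $Y$ form a copy of $\omega^*$. For $\nu\in M(\omega^*)$
let $y(\nu,i)$ be the image of $\nu$ under the extension of $j\mapsto y(j,i)$, and let
$\mathcal Y_{\infty,\infty}$ be the space of measures on the points with column in $\omega^*$.
Then, as an $\ell^1$-direct sum,
\[
\mathcal Y_\infty=\bigoplus_{i\in\omega}\{y(\nu,i):\nu\in M(\omega^*)\}\oplus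
\mathcal Y_{\infty,\infty}.
\]

Three kinds of points at infinity drive the proof: $t_q=t_{\delta_q}$, $y(q,i)=y(\delta_q,i)$,
and the value $f_q$ at $q$ of the extension of $n\mapsto f_n$. The row and the column of $f_q$
are both $q$, so $f_q\in\mathcal N_\infty$.

\subsection*{The left action of $\mathcal T$}
Left multiplication by $t_m$ only compares $m$ with the row. This makes
Lemma~\ref{lem:scalar} applicable. Define weak*-continuous functionals on $\mathcal T$ by
\[
\chi_n(t_\mu)=\mu(\{0,\dots,n\})\quad(n<\infty),\qquad\chi_\infty(t_\mu)=\mu(\beta\omega),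
\]
so that $\chi_n(t_m)=[m\le n]$, and put $c_n=t_n-t_{n+1}$ for $n<\infty$ and $c_\infty=t_q$.
Then $\|c_n\|\le2$ and $\chi_n(c_n)=1$ for all $n\le\infty$.

\begin{lemma}\label{lem:left}
Let $n\le\infty$ and $\tau\in\mathcal T$.
\begin{itemize}
\item[(i)] $\tau x=\chi_n(\tau)x$ for $x\in\mathcal N_n$ and for $x\in\mathcal Y_n$. In
particular $t_qx=x$ for $x\in\mathcal N_\infty$ and for $x\in\mathcal Y_\infty$.
\item[(ii)] $\tau c_n=\chi_n(\tau)c_n$, and $\tau t_\nu=\chi_\infty(\tau)t_\nu$ for
$\nu\in M(\omega^*)$.
\item[(iii)] $\mathcal N_n\mathfrak B\subset\mathcal N_n$,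
$\mathcal Y_n\mathfrak B\subset\mathcal Y_n$ and $\mathcal N_n\mathcal Y\subset\mathcal Y_n$.
\end{itemize}
\end{lemma}

\begin{proof}
In (i) and (ii) both sides are weak*-continuous in $\tau$ by (A1), so we may take $\tau=t_m$.
Left translation by $t_m$ is the identity on the rows $\ge m$ and sends the rows $<m$ to $o$.
By \eqref{eq:coord} the points with row in $\omega^*$ lie in the closure of the rows $\ge m$.
This gives (i). Left translation by $t_m$ fixes $t_k$ for $k\ge m$, so $t_mt_\nu=t_\nu$ for
$\nu\in M(\omega^*)$. For $n<\infty$, $t_mc_n=t_{m\vee n}-t_{m\vee(n+1)}$ is $c_n$ if $m\le n$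
and $0$ if $m>n$. This gives (ii). For (iii), the table shows that a nonzero product whose left
factor is in $N\cup Y$ has the row of that factor. Apply (A3) to a single row if $n<\infty$. If
$n=\infty$, apply it to the rows $\ge k$ and intersect over $k$, using \eqref{eq:coord}.
\end{proof}

\begin{lemma}\label{lem:T}
Every derivation from $\mathcal T$ into $\mathcal T'$, $\mathcal N'$ or $\mathcal Y'$ is inner.
\end{lemma}

\begin{proof}
For $\mathcal N'$ and $\mathcal Y'$ the hypotheses of Lemma~\ref{lem:scalar} are supplied by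
Lemma~\ref{lem:left}. For $\mathcal T'$ let $\mathcal J=\{t_\nu:\nu\in M(\omega^*)\}$. Each set
$\{t_m:m\ge k\}$ is an ideal of $T$, so the measures on its closure form a closed ideal of
$\mathcal T$ by (A3), and $\mathcal J$ is the intersection of these ideals. By
Lemma~\ref{lem:left}(ii) and Corollary~\ref{cor:rightzero}, $\mathcal J$ is weakly amenable.
The quotient $\mathcal T/\mathcal J$ is $\ell^1(T)$, which is commutative and is the closed
span of the idempotents $t_m$. If $D$ is a derivation of a commutative algebra into its dual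
and $p^2=p$, then \eqref{eq:der} gives $D(p,c)=2D(p,pc)$. Replacing $c$ by $pc$ shows
$D(p,pc)=0$, so $D(p)=0$. Hence every derivation of $\ell^1(T)$ into its dual vanishes, and
Lemma~\ref{lem:ideal} applies.
\end{proof}

\subsection*{The other products}
For $a\in\mathcal N$ let $\widehat a\in\mathcal T$ be the image of $a$ under the extension of
$a(n,l)\mapsto t_l$. Thus $\widehat{f_q}=t_q$.

\begin{lemma}\label{lem:prod}
Let $\nu\in M(\omega^*)$, $\mu\in M(\beta\omega)$, and let $m,i,j,n,l\in\omega$ with
$n\le l$.
\begin{itemize}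
\item[(P1)] $xt_m=x$ if $x\in\mathcal N_k$ with $m\le k\le\infty$ or
$x\in\mathcal Y_{\infty,\infty}$. Also $y(\nu,i)t_m=y(\nu,i\vee m)$.
\item[(P2)] $y(j,i)\,t_\mu=\sum_{m\le j}\mu(\{m\})\,y(j,i\vee m)$ for $i\le j$, and
$\mathcal Yt_q=0$.
\item[(P3)] $ba=b\,\widehat a$ for $b\in\mathcal N$ and $a\in\mathcal N_\infty$. In particular
$bf_q=bt_q$ for $b\in\mathcal N$.
\item[(P4)] $\mathcal Y\mathcal N_\infty=0$, and $\mathcal N_\infty\mathcal N_k=0$ for
$k<\infty$.
\item[(P5)] $a(n,l)\,y(\nu,i)=[i\le n]\,\nu(\omega^*)\,y(n,i)$ and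
$y(\nu,i)\,a(n,l)=[i\le n]\,y(\nu,l)$. For $x\in\mathcal Y_{\infty,\infty}$,
$a(n,l)\,x=x\,a(n,l)=0$.
\item[(P6)] $f_q\,y(\nu,i)=\nu(\omega^*)\,y(q,i)$.
\end{itemize}
\end{lemma}

\begin{proof}
(P1) Right translation by $t_m$ is the identity on the elements of $N$ and of $Y$ with column
$\ge m$; in $Y$ such an element has row $\ge m$ as well. In $N$ the rows $\ge m$ have columns
$\ge m$, and their closure carries $\mathcal N_k$ for $m\le k\le\infty$. The closure of the
columns $\ge m$ of $Y$ carries $\mathcal Y_{\infty,\infty}$. Finally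
$y(j,i)t_m=y(j,i\vee m)$ for $j\ge i\vee m$, and the closure of these $j$ contains $\omega^*$.

(P2) Left translation by $y(j,i)$ sends $t_m$ to $y(j,i\vee m)$ for $m\le j$, and it sends
$\{t_m:m>j\}$, hence its closure, to $o$. So $y(j,i)t_q=0$, and (A1) gives $\mathcal Yt_q=0$.

(P3) By (A1) we may take $b=a(n,l)$. If $n'\ge l$, then $l'\ge n'\ge l$ and
$b\,a(n',l')=a(n,l')=b\,t_{l'}$. So left translation by $b$ agrees on the rows $\ge l$ with the
map $a(n',l')\mapsto t_{l'}$ followed by left translation by $b$, and the closure of these rows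
carries $\mathcal N_\infty$.

(P4) We have $y(j,i)a(n',l')=o$ when $n'>j$, since then $l'>j$. So
$y(j,i)\mathcal N_\infty=0$, and (A1) applies. For $a\in\mathcal N_\infty$ and
$b\in\mathcal N_k$, (P1) and Lemma~\ref{lem:left}(i) give $ab=at_{k+1}b=0$.

(P5) For $j\ge l\vee i$ the table gives $a(n,l)y(j,i)=[i\le n]\,y(n,i)$, which does not depend
on $j$, and $y(j,i)a(n,l)=[i\le n]\,y(j,l)$. Both translations send the columns $>n$ to $o$.

(P6) By (A1) the map $r\mapsto f_r\,y(\nu,i)$ is weak*-continuous on $\beta\omega$. By (P5) it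
agrees with $r\mapsto\nu(\omega^*)\,y(r,i)$ for $r\in\omega$, $r\ge i$, hence also at $r=q$.
\end{proof}

\section{Weak amenability of $M(\beta S)$}\label{sec:WA}

\begin{proposition}\label{prop:WA}
The algebra $\mathfrak A$ is weakly amenable.
\end{proposition}

A derivation $D$ on $\mathfrak A$ is only norm-continuous, so its values at points at infinity
such as $f_q$ cannot be obtained as limits of its values on $S$. Every step has to rest on an
algebraic identity in $\mathfrak A$. Since $\mathcal N_n=f_n\mathcal T$, and since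
$y(n,i)=f_n\,y(q,i)$ for $i\le n$ by (P5), the only closed subalgebra of $\mathfrak A$ that
contains
\[
\mathcal T,\qquad\mathcal N_\infty,\qquad\{f_n:n\in\omega\},\qquad\mathcal Y_\infty
\]
is $\mathfrak A$ itself. We subtract three inner derivations so that these sets, in this order,
enter $\ker D$. Each new piece of the kernel strengthens the rule \eqref{eq:move}.

\begin{proof}
Let $D\colon\mathfrak A\to\mathfrak A'$ be a derivation.

\medskip\noindent\emph{Step 1: $\mathcal T$.} The spaces $\mathcal T,\mathcal N,\mathcal Y$ are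
$\mathcal T$-sub-bimodules of $\mathfrak A$, so the restrictions of $D$ to
$\mathcal T\times\mathcal T$, $\mathcal T\times\mathcal N$, $\mathcal T\times\mathcal Y$ are
derivations of $\mathcal T$. By Lemma~\ref{lem:T} they are implemented by three functionals,
which combine to one functional on $\mathfrak A$. Subtracting its inner derivation, we may
assume $\mathcal T\subset\ker D$.

\medskip\noindent\emph{Step 2: $\mathcal N_\infty$.} By (P3), as a right factor an element
$a\in\mathcal N_\infty$ acts on $\mathcal N$ like $\widehat a\in\ker D$. So $D(f_qa)$ is known in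
terms of $\lambda_1=D(f_q)$, and the derivation identity for $f_qa$ will express $D(a)$ by
$\lambda_1$. Let $a\in\mathcal N_\infty$. Since $a=t_qa$, rule \eqref{eq:move} gives
\begin{equation}\label{eq:tq}
D(a,b)=D(a,bt_q)\qquad(b\in\mathfrak A).
\end{equation}
For $b\in\mathcal Y$ this is $0$ by (P2). For $b\in\mathcal N_k$ with $k<\infty$,
$D(a,b)=D(at_{k+1},b)=D(a,t_{k+1}b)=0$ by (P1) and Lemma~\ref{lem:left}(i).

Let $b\in\mathcal N_\infty$. By (P3), \eqref{eq:move} and Lemma~\ref{lem:left}(i),
\[
D(f_qa,b)=D(f_q\widehat a,b)=D(f_q,\widehat ab)=\chi_\infty(\widehat a)D(f_q,b)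
=D(\widehat af_q,b)=D(f_q,b\widehat a)=\lambda_1(ba).
\]
On the other hand, \eqref{eq:der}, (P3) and \eqref{eq:tq} give
\[
D(f_qa,b)=D(a,bf_q)+\lambda_1(ab)=D(a,bt_q)+\lambda_1(ab)=D(a,b)+\lambda_1(ab).
\]
Hence
\begin{equation}\label{eq:Ninf}
D(a,b)=\lambda_1(ba-ab)\qquad(a,b\in\mathcal N_\infty).
\end{equation}
In particular $D$ is antisymmetric on $\mathcal N_\infty\times\mathcal N_\infty$. For
$\tau\in\mathcal T$, \eqref{eq:tq} and Lemma~\ref{lem:left}(ii) give
$D(a,\tau)=\chi_\infty(\tau)D(a,t_q)$, and
\[
D(a,t_q)=D(at_q,e)=D(af_q,e)=D(f_q,a)+D(a,f_q)=0 .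
\]
So $D(a)$ vanishes on $\mathcal T$, on $\mathcal N_k$ ($k<\infty$) and on $\mathcal Y$. This
applies to $\lambda_1=D(f_q)$.

We compare with $\operatorname{ad}_{\lambda_1}$. Let $\tau\in\mathcal T$. If $b$ lies in
$\mathcal T$, $\mathcal N_k$ ($k<\infty$) or $\mathcal Y$, then $b\tau$ and $\tau b$ lie in the
same space, where $\lambda_1=0$. If $b\in\mathcal N_\infty$, then
$\lambda_1(b\tau)=D(\tau f_q,b)=\chi_\infty(\tau)\lambda_1(b)=\lambda_1(\tau b)$. So
$\operatorname{ad}_{\lambda_1}(\tau)=0$. Let $a\in\mathcal N_\infty$. Then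
$\operatorname{ad}_{\lambda_1}(a,\tau)=-\operatorname{ad}_{\lambda_1}(\tau,a)=0$. For
$b\in\mathcal N_k$ ($k<\infty$) we have $ba\in\mathcal N_k$ and $ab=0$ by (P4), and for
$b\in\mathcal Y$ both products lie in $\mathcal Y$; in both cases
$\operatorname{ad}_{\lambda_1}(a,b)=0$. With \eqref{eq:Ninf} this shows
$\operatorname{ad}_{\lambda_1}(a)=D(a)$. Replacing $D$ by $D-\operatorname{ad}_{\lambda_1}$, we
may assume $\mathcal T\cup\mathcal N_\infty\subset\ker D$.

\medskip\noindent\emph{Step 3: $D(f_n,\mathfrak B)=0$ for $n\in\omega$.} Since $f_n^2=f_n$,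
\eqref{eq:der} gives $D(f_n,c)=D(f_n,cf_n)+D(f_n,f_nc)$. With $c=f_n$ this yields
$D(f_n,f_n)=0$, and then $c=e$ yields $D(f_n,e)=0$. From $\tau f_n=\chi_n(\tau)f_n$,
$f_nt_n=f_n$ and \eqref{eq:move} we get, for $b\in\mathfrak A$ and $\tau\in\mathcal T$,
\begin{equation}\label{eq:fn}
D(f_n,b\tau)=\chi_n(\tau)D(f_n,b),\qquad D(f_n,b)=D(f_n,t_nb).
\end{equation}
The first formula with $b=e$ and $b=f_n$ shows that $D(f_n)$ vanishes on $\mathcal T$ and on
$\mathcal N_n=f_n\mathcal T$. For $b\in\mathcal N_k$ with $n<k\le\infty$ we have $b=bt_{n+1}$ by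
(P1) and $\chi_n(t_{n+1})=0$, so $D(f_n,b)=0$. For $b\in\mathcal N_k$ with $k<n$ we have
$t_nb=0$, and the second formula applies.

\medskip\noindent\emph{Step 4: $D(f_n)$ on $\mathcal Y$.} Here $D(f_n)$ need not vanish, and
one functional $\lambda_2$ has to implement all $D(f_n)$ at once. If $\lambda_2$ vanishes on
$\mathcal Y_\infty$, then (P5) gives
$\operatorname{ad}_{\lambda_2}(f_n,y(q,0))=\lambda_2(y(q,n)-y(n,0))=-\lambda_2(y(n,0))$. This
dictates the definition
\[
\kappa_n=-D(f_n,y(q,0)),\qquad|\kappa_n|\le\|D\| .
\]
We compute $D(f_n)$ on the three kinds of summands of $\mathcal Y$.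

If $x\in\mathcal Y_{\infty,\infty}$, then $x=xt_{n+1}$ by (P1), so $D(f_n,x)=0$ by
\eqref{eq:fn}.

Let $x=y(\nu,i)$ with $\nu\in M(\omega^*)$. Since $f_nt_q=f_nf_q$ and $t_q,f_q\in\ker D$, rule
\eqref{eq:move} and (P6) give
\[
D(f_n,x)=D(f_n,t_qx)=D(f_nt_q,x)=D(f_nf_q,x)=D(f_n,f_qx)=\nu(\omega^*)\,D(f_n,y(q,i)).
\]
As $y(q,i)=y(q,0)t_i$, formula \eqref{eq:fn} yields
\begin{equation}\label{eq:psi1}
D(f_n,y(\nu,i))=-[i\le n]\,\nu(\omega^*)\,\kappa_n .
\end{equation}

Let $x=y(j,i)$. If $j<n$, then $t_nx=0$ and $D(f_n,x)=0$. If $n\le j$, then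
$f_nf_j=a(n,j)=f_nt_j$; we pair both forms with $w=y(q,0)$. By \eqref{eq:move},
$D(f_nt_j,w)=D(f_n,t_jw)=D(f_n,w)=-\kappa_n$. By \eqref{eq:der}, (P5) and \eqref{eq:psi1},
\begin{align*}
D(f_nf_j,w)&=D(f_j,wf_n)+D(f_n,f_jw)\\
&=D(f_j,y(q,n))+D(f_n,y(j,0))=-\kappa_j+D(f_n,y(j,0)).
\end{align*}
So $D(f_n,y(j,0))=\kappa_j-\kappa_n$. As $y(j,i)=y(j,0)t_i$, formula \eqref{eq:fn} yields, for
all $i\le j$,
\begin{equation}\label{eq:psi2}
D(f_n,y(j,i))=[i\le n\le j]\,(\kappa_j-\kappa_n).
\end{equation}

Define $\lambda_2\in\mathfrak A'$ by $\lambda_2(y(j,i))=\kappa_j$ on $\ell^1(Y)$ and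
$\lambda_2=0$ on $\mathcal Y_\infty$ and $\mathfrak B$. Then
$\operatorname{ad}_{\lambda_2}(a,b)=0$ for $a,b\in\mathfrak B$, so only $b\in\mathcal Y$ needs
attention.
\begin{itemize}
\item $a=\tau\in\mathcal T$. For $b=y(j,i)$, (P2) and Lemma~\ref{lem:left}(i) give
$\lambda_2(b\tau)=\chi_j(\tau)\kappa_j=\lambda_2(\tau b)$. For $b\in\mathcal Y_\infty$ both
products lie in $\mathcal Y_\infty$. So $\operatorname{ad}_{\lambda_2}(\tau)=0$.
\item $a\in\mathcal N_\infty$. Then $ba=0$ by (P4) and $ab\in\mathcal Y_\infty$ by
Lemma~\ref{lem:left}(iii). So $\operatorname{ad}_{\lambda_2}(a)=0$.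
\item $a=f_n$. For $b=y(j,i)$ we have $bf_n=[i\le n\le j]\,y(j,n)$ and
$f_nb=[i\le n\le j]\,y(n,i)$, so $\lambda_2(bf_n-f_nb)$ is the right side of \eqref{eq:psi2}.
For $b=y(\nu,i)$ we have $bf_n\in\mathcal Y_\infty$ and
$f_nb=[i\le n]\,\nu(\omega^*)\,y(n,i)$, which gives the right side of \eqref{eq:psi1}. For
$b\in\mathcal Y_{\infty,\infty}$ both products are $0$ by (P5). With Step~3 this shows
$\operatorname{ad}_{\lambda_2}(f_n)=D(f_n)$.
\end{itemize}
Replace $D$ by $D-\operatorname{ad}_{\lambda_2}$. Now $\ker D$ contains $\mathcal T$,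
$\mathcal N_\infty$ and all $f_n$, hence all of $\mathfrak B$.

\medskip\noindent\emph{Step 5: $\mathcal Y$.} By \eqref{eq:move},
$D(bx,e)=D(x,b)=D(xb,e)$ for $b\in\mathfrak B$ and $x\in\mathcal Y$, so $G(x)=D(x,e)$ is a trace
over $\mathfrak B$. This is the point at which $\ell^1(S)$ fails, and the argument of
Example~\ref{ex:first} takes over. For $x\in\mathcal Y_\infty$ we have $t_qx=x$ and $xt_q=0$,
so $G(x)=G(t_qx)=G(xt_q)=0$. For $b\in\mathfrak B$ we have $xb\in\mathcal Y_\infty$, so
$D(x,b)=G(xb)=0$. For $x'\in\mathcal Y$, $D(x,x')=D(t_qx,x')=D(x,x't_q)=0$ by (P2). Thus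
$\mathcal Y_\infty\subset\ker D$. Finally $y(n,i)=f_n\,y(q,i)$ is a product of two elements of
$\ker D$. So $\ker D=\mathfrak A$, and the original derivation is a sum of three inner
derivations.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The ideal $\mathbb C\delta_o\cong\mathbb C$ is weakly amenable by
Corollary~\ref{cor:rightzero}, and the quotient $\mathfrak A$ is weakly amenable by
Proposition~\ref{prop:WA}. By Lemma~\ref{lem:ideal}, $(M(\beta S),\square)$ is weakly amenable.
The other assertions are Propositions~\ref{prop:assoc} and~\ref{prop:l1}.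
\end{proof}

\section{The second product, cardinality and cancellation}\label{sec:comp}

\subsection*{The second Arens product}
The relations $t_qx=x$ and $xt_q=0$ on $\mathcal Y_\infty$ depend on the order of the limits.
For $\Diamond$ an element at infinity annihilates $\mathcal Y$ from the left and pushes it,
from the right, to infinite columns. A functional that ignores the infinite columns is then a
trace.

\begin{proof}[Proof of Theorem~\ref{thm:comp}(a)]
Let $\mathfrak A_\Diamond=(M(\beta S),\Diamond)/\mathbb C\delta_o$. It has the same underlying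
space as $\mathfrak A$. By (A2) and (A3), $t_0$ is its identity, $\mathfrak B$ is a closed
subalgebra, and $\mathcal Y$ is a closed ideal with $\mathcal Y\,\Diamond\,\mathcal Y=0$. Let
$U\subset\overline Y$ be the open set of points with column in $\omega$, and put $G(x)=x(U)$
for $x\in\mathcal Y$. Then $G(y(j,i))=1$, $G(y(\nu,i))=\nu(\omega^*)$ for
$\nu\in M(\omega^*)$, and $G=0$ on $\mathcal Y_{\infty,\infty}$. We claim that
$G(a\,\Diamond\,x)=G(x\,\Diamond\,a)$ for $a\in\mathfrak B$, $x\in\mathcal Y$. Then
Lemmas~\ref{lem:trace} and~\ref{lem:pull} give a derivation of $(M(\beta S),\Diamond)$ with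
value $1$ at $(\delta_{y(0,0)},\delta_{t_0})$, which is not inner.

Since $\mathfrak B=\ell^1(T\cup N)\oplus M(\overline T\setminus T)\oplus
M(\overline N\setminus N)$, it suffices to treat $a\in T\cup N$ and $a$ in one of the last two
summands. For $a\in T\cup N$ the two Arens products agree by (A2). If $x=y(j,i)$, the claim is
\eqref{eq:T}. If $x=y(\nu,i)$, then $t_mx=x$ and $xt_m=y(\nu,i\vee m)$ both have
$G=\nu(\omega^*)$, and by (P5) both products with $a(n,l)$ have $G=[i\le n]\,\nu(\omega^*)$. If
$x\in\mathcal Y_{\infty,\infty}$, then $t_mx=xt_m=x$ and both products with $a(n,l)$ vanish, so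
$G=0$ throughout.

Now let $a\in M(\overline T\setminus T)$ or $a\in M(\overline N\setminus N)$, and put
$E_k=\{t_m:m\ge k\}\cup\{a(n,l):l\ge k\}$. By \eqref{eq:coord}, $a\in M(\overline{E_k})$ for
every $k$. Since $E_{j+1}\,y(j,i)=\{o\}$, we have $a\,\Diamond\,y(j,i)=0$, and (A1) for
$\Diamond$ gives $a\,\Diamond\,\mathcal Y=0$. The table shows that every nonzero element of
$YE_k$ has column $\ge k$. By (A3), $x\,\Diamond\,a$ is carried by the closure of the columns
$\ge k$ for every $k$, so $x\,\Diamond\,a\in\mathcal Y_{\infty,\infty}$ by \eqref{eq:coord}.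
Both sides of the claim are $0$.
\end{proof}

\begin{remark}
The identity \eqref{eq:der} for the opposite algebra $A^{\mathrm{op}}$ reads
$D(ba,c)=D(b,ac)+D(a,cb)$, which is \eqref{eq:der} for $A$ with $a$ and $b$ interchanged; so
$A$ and $A^{\mathrm{op}}$ are weakly amenable together. The definitions give
$(M(\beta S^{\mathrm{op}}),\square)=(M(\beta S),\Diamond)^{\mathrm{op}}$. Thus part (a) says
that the opposite semigroup $S^{\mathrm{op}}$ does not have the property in the question.
\end{remark}

\subsection*{Cardinality}
To enlarge $S$ we adjoin an ideal to which Corollary~\ref{cor:rightzero} applies.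

\begin{proof}[Proof of Theorem~\ref{thm:comp}(b)]
A finite semigroup coincides with its Stone--\v{C}ech compactification, so the two algebras in
the question are equal and finite $\kappa$ is impossible. Let $\kappa$ be infinite, let $R$ be
a set of cardinality $\kappa$, and let $S_\kappa=S\sqcup R$, where $S$ is the monoid of
Definition~\ref{def:S}, with $rr'=r'$ and $sr=rs=r$ for $r,r'\in R$, $s\in S$. A product that
involves elements of $R$ equals the rightmost of them, however it is bracketed. So $S_\kappa$
is a semigroup. It has identity $t_0$ and cardinality $\kappa$, $R$ is an ideal, and $S$ is a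
subsemigroup.

By (A3), $M(\beta R)$ is a closed ideal of $(M(\beta S_\kappa),\square)$, and $M(\beta S)$ is a
complementary subalgebra, hence isomorphic to the quotient. Left translation by any $r\in R$ is
the identity on $R$, so $\delta_r\,\square\,\nu=\nu$ for $\nu\in M(\beta R)$, and (A1) gives
$\mu\,\square\,\nu=\mu(\beta R)\nu$ for $\mu,\nu\in M(\beta R)$. By
Corollary~\ref{cor:rightzero}, Theorem~\ref{thm:main} and Lemma~\ref{lem:ideal},
$M(\beta S_\kappa)$ is weakly amenable. The quotient map
$\ell^1(S_\kappa)\to\ell^1(S_\kappa)/\ell^1(R)\cong\ell^1(S)$ fixes $\delta_{y(0,0)}$ and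
$\delta_{t_0}$, so Lemma~\ref{lem:pull} applied to the derivation $D_0$ of
Proposition~\ref{prop:l1} shows that $\ell^1(S_\kappa)$ is not weakly amenable.
\end{proof}

\subsection*{Weakly cancellative semigroups}
The proof of Theorem~\ref{thm:main} used products such as $f_n\,y(q,0)=y(n,0)$, which bring
mass from infinity to a point of $S$. They exist because $\{u:f_nu=y(n,0)\}$ contains the
infinite set $\{y(j,0):j\ge n\}$. Weak cancellation forbids such products, and then
derivations extend from $\ell^1$ to the second dual by restriction of measures.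

\begin{proof}[Proof of Theorem~\ref{thm:comp}(c)]
Let $S$ now be any weakly cancellative semigroup and $S^*=\beta S\setminus S$, a closed set.
Compact subsets of $S$ are finite, so by regularity a measure without mass at the points of $S$
is concentrated on $S^*$, and $M(\beta S)=\ell^1(S)\oplus M(S^*)$. We show that $M(S^*)$ is an
ideal.

Fix $t\in S$ and $\nu\in M(\beta S)$. Since $\{t\}$ is clopen, the functional
$\mu\mapsto(\mu\,\square\,\nu)(\{t\})$ is weak*-continuous by (A1), so it is
$\mu\mapsto\int g_\nu\,d\mu$ for some $g_\nu\in C(\beta S)$. For $s\in S$, the preimage of $t$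
under the extended left translation by $s$ is clopen, hence the closure of $\{u\in S:su=t\}$.
This set is finite, so it is its own closure, and (A2) gives
\[
g_\nu(s)=(\delta_s\,\square\,\nu)(\{t\})=\sum_{u\in S,\ su=t}\nu(\{u\}).
\]
If $\nu\in M(S^*)$, then $g_\nu=0$ on $S$, hence on $\beta S$, and
$(\mu\,\square\,\nu)(\{t\})=0$ for all $\mu$. Thus $M(S^*)$ is a left ideal. For general $\nu$,
the function $g_\nu|_S$ is linear in $\nu|_S$ and bounded by $\|\nu|_S\|_1$. If $\nu|_S$ has
finite support, then so has $g_\nu|_S$, because $\{s:su=t\}$ is finite for each $u$; in this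
case $g_\nu=0$ on $S^*$. Approximating $\nu|_S$ in $\ell^1(S)$ by finitely supported functions
makes $g_\nu$ a uniform limit of such functions, so $g_\nu=0$ on $S^*$ for every $\nu$. Hence
$(\mu\,\square\,\nu)(\{t\})=0$ for $\mu\in M(S^*)$, and $M(S^*)$ is a right ideal.

Therefore restriction $\theta\colon M(\beta S)\to\ell^1(S)$ is a continuous homomorphism that
is the identity on $\ell^1(S)$. Suppose that $M(\beta S)$ is weakly amenable, and let
$D\colon\ell^1(S)\to\ell^1(S)'$ be a derivation. By Lemma~\ref{lem:pull},
$(\mu,\nu)\mapsto D(\theta\mu,\theta\nu)$ is a derivation of $M(\beta S)$, so it equals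
$\operatorname{ad}_\Lambda$ for some $\Lambda\in M(\beta S)'$. For $a,b\in\ell^1(S)$ this says
$D(a,b)=\Lambda(b\star a-a\star b)$, so $D$ is implemented by $\Lambda|_{\ell^1(S)}$. Thus
$\ell^1(S)$ is weakly amenable.
\end{proof}

\begin{thebibliography}{1}

\bibitem{BAS}
\emph{Banach Algebras on Semigroups and on their Compactifications},
\texttt{https://www.research.lancs.ac.uk/\allowbreak portal/\allowbreak services/\allowbreak
downloadRegister/\allowbreak 15589944/\allowbreak AMSseconddualsfinal.pdf}

\end{thebibliography}
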